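# Covering a properly colored graph by linearly many rainbow paths

## Is $n/2$ the right number? Stars, cubes, and $K_4$

All graphs are finite and simple. A **proper edge-coloring** of $G$ gives every edge $e$ a color $c(e)$ so that two distinct edges sharing a vertex have different colors; a graph with such a coloring is a **colored graph**. A subgraph is **rainbow** if its edges have pairwise different colors. A **rainbow path cover** is a family of rainbow paths, not necessarily edge-disjoint, that together contain every edge of $G$. How many paths do we need, in terms of $n=|V(G)|$ only, if both the graph and the coloring are chosen by an adversary?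

A path has at most $n-1$ edges and $K_n$ has $n(n-1)/2$, so $K_n$ needs at least $n/2$ paths. A first guess is that about $n/2$ paths always suffice. Let us test it.

* *Star with $n-1$ edges.* Any two edges form a rainbow path and no path has more, so exactly $\lceil (n-1)/2\rceil$ paths are needed.
* *Triangle.* All three colors differ and a path has at most $2$ edges, so the answer is $2=\lceil 3/2\rceil$.
* *The cube $Q_t$, edges colored by their direction $1,\dots,t$.* Here $n=2^t$, there are $nt/2$ edges, and a rainbow path has at most $t$ edges, so at least $n/2$ paths are needed. And $n/2$ suffice: for each $x\in\{0,1\}^t$ of even weight take the path $x,\ x+e_1,\ x+e_1+e_2,\ \dots,\ x+e_1+\dots+e_t$. A direction-$i$ edge $\{y,y+e_i\}$ lies on the path of $x$ exactly when $x$ is $y+e_1+\dots+e_{i-1}$ or that vertex plus $e_i$, and exactly one of these two is even. So each edge is covered exactly once.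
* *$K_4$, properly colored with $3$ colors.* There are six edges and a color class has at most two, so the classes are the three perfect matchings. A path $abcd$ with three edges has $c(ab)=c(cd)$, so rainbow paths have at most $2$ edges, and at least $3$ paths are needed. (Three suffice: $1\,2\,3$, then $1\,3\,4$, then $1\,4\,2$.)

So the guess $n/2$ is false: disjoint unions of such $K_4$'s need at least $\frac34 n$ paths. The linear order survives all the tests. That linearly many paths suffice is the conjecture of Bonamy, Botler, Dross, Naia and Skokan: there is an absolute constant $D$ such that every colored graph has a rainbow path cover with at most $D|V(G)|$ paths. The paper "Rainbow Path Covers Of Sparse Random Graphs" is the source of the problem. A known result of Kaique, Hoppen, Mendonça, Mota and Naia treats random graphs: for every $\varepsilon>0$ there is $D=D(\varepsilon)>0$ such that if $p\ge n^{\varepsilon-1}$, then with high probability $G(n,p)$ has the property that for any proper edge-coloring, $E(G(n,p))$ can be covered by $Dn$ rainbow paths. In these notes we prove the conjecture for all graphs.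

**Theorem 1.** Every properly edge-colored graph $G$ on $n$ vertices has a rainbow path cover with at most $17000\,n$ paths.

Two consequences, proved in the last section, are worth having in view. Call an edge-coloring **locally $k$-bounded** if each color appears on at most $k$ edges at each vertex; "proper" is the case $k=1$. For example, if we color $Q_4$ with two colors, directions $1,2$ red and directions $3,4$ blue, we get a locally $2$-bounded coloring.

**Corollary 2.** For every $w:E(G)\to[0,\infty)$, every properly colored $G$ on $n\ge1$ vertices contains a rainbow path of weight at least $w(E(G))/(17000n)$.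

**Theorem 3.** Every locally $k$-bounded edge-colored graph on $n$ vertices has a rainbow path cover with at most $17000(k+1)n$ paths. Conversely, for every $k\ge1$ there are infinitely many $n$ and locally $k$-bounded colored graphs on $n$ vertices for which every rainbow path cover has at least $kn/2$ paths.

## Greedy removal and the lost logarithm

The sensible first attempt: find a long rainbow path among the uncovered edges, remove it, repeat.

*How long a path can we promise?* Suppose $e\ge1$ edges are uncovered. Deleting vertices of degree less than $e/n$ one after another destroys fewer than $e$ edges, so what remains is a nonempty subgraph of minimum degree $\delta\ge e/n$. Let $P$ be a longest rainbow path in it, with $\ell$ edges, ending at $v$. Every edge at $v$ either goes to one of the other $\ell$ vertices of $P$ or has one of the $\ell$ colors of $P$ (else $P$ could be extended); the coloring is proper, so there are at most $\ell$ edges of each kind, and the last edge of $P$ is of both kinds. So $\delta\le 2\ell-1$, hence $\ell\ge\delta/2\ge e/(2n)$.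

*What this gives.* Each removal multiplies the number of uncovered edges by at most $1-\frac1{2n}$. After $\lceil 2n\ln n\rceil$ paths at most $\frac{n^2}{2}\mathrm e^{-\ln n}=\frac n2$ edges are left, and these are covered one by one. Total: $O(n\log n)$.

*Where it stops.* Each halving of the uncovered set costs about $n$ paths, because when the uncovered graph gets twice as thin, the path we can promise gets twice as short. Inside the uncovered graph this is unavoidable up to a constant: if the uncovered edges form disjoint copies of $K_{d+1}$, no path has more than $d$ edges. To do better, our paths must leave the uncovered graph.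

## Borrowing covered edges: what happens in a regular graph

A path may reuse covered edges. Let $G$ be $d$-regular and let $U$ be the uncovered set, of density about $p$. Build the path from pieces
$$u\,u'\,v'\,z,\qquad u'v'\in U,\quad uu',\,v'z \text{ arbitrary edges of } G .$$
From a given $u$ there are about $d\cdot pd\cdot d=pd^3$ pieces. How many are destroyed by forbidding one vertex or one color (because the path already uses it)? If each vertex is on at most $2pd$ edges of $U$, we get:

* a forbidden $u'$, or a forbidden color on $uu'$ (which determines $u'$): at most $2pd\cdot d$ pieces;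
* a forbidden $z$, or a forbidden color on $v'z$: each pair $(u',v')$ leaves at most one $z$, so at most $d\cdot 2pd$ pieces;
* a forbidden $v'$: at most $2pd$ choices of $u'$, then $d$ of $z$: at most $2pd\cdot d$ pieces;
* a forbidden color $\chi$ on $u'v'$: $d$ times the number of neighbors $u'$ of $u$ whose $\chi$-edge is in $U$.

The last number can be $d$ if $U$ is malicious. If $U$ *looks random* to the pair $(u,\chi)$, it is about $pd$. Then one forbidden object kills only a fraction of order $1/d$ of the pieces, **independently of $p$**. So a greedily built path can contain a constant times $d$ uncovered edges even when $p$ is tiny. Since $pnd/2$ edges are uncovered, $O(pn)$ paths should halve the uncovered set. With $p=1,\frac12,\frac14,\dots$ the costs sum to $O(n)$.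

Three things must be dealt with.

1. *Degrees vary.* We give a piece the weight $1/(d(u')d(v'))$ and compare weights at $u$ with a suitable measure $m(u)$.
2. *$U$ must keep looking random.* We choose the paths at random, from a distribution that hits almost every uncovered edge with probability at least $\Omega(1/(pn))$. Such a distribution comes from the minimax theorem, if for every (bounded) weighting of the uncovered edges there is a heavy rainbow path. Finding the heavy path is the main difficulty.
3. *"Random-like" holds only for most edges.* The few edges where it fails are thrown away ("garbage") and covered as single edges at the end.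

## The measure $m$ and the dyadic scales

From now on $G$ is a properly colored graph on $n\ge1$ vertices, $V=V(G)$, and $d(v)$, $N(v)$ are degree and neighborhood **in $G$**. A single edge is a rainbow path; one-vertex paths are allowed in intermediate steps.

**Definition.** For $u\in V$ put
$$S(u)=\sum_{u'\in N(u)}\frac1{d(u')},\qquad S_2(u)=\sum_{u'\in N(u)}\frac{S(u')}{d(u')},\qquad m(u)=1+S(u)+S_2(u),$$
and $m(X)=\sum_{u\in X}m(u)$ for $X\subseteq V$.

If every vertex sends one unit of mass, split equally, to its neighbors, then $u$ receives $S(u)$; if the received mass is sent on in the same way, $u$ receives $S_2(u)$. Mass is not created, so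
$$\sum_uS(u)=\sum_{u':d(u')\ge1}d(u')\cdot\frac1{d(u')}\le n,\qquad \sum_uS_2(u)=\sum_{u':d(u')\ge1}d(u')\cdot\frac{S(u')}{d(u')}\le n,$$
and hence
$$m(V)\le 3n. \tag{1}$$

*Example.* In a $d$-regular graph with $d\ge1$, $m\equiv3$. In the star with $t$ leaves, the center has $S=t$, $S_2=t\cdot\frac1t=1$, so $m=t+2$; a leaf has $S=\frac1t$, $S_2=\frac tt=1$, so $m=2+\frac1t$. The total is $3t+3=3n$.

**Definition.** For $d(v)\ge1$ let $D(v)$ be the power of $2$ with $D(v)\le d(v)<2D(v)$. Put
$$N_D(u)=\{u'\in N(u):D(u')=D\},\qquad S_D(u)=\sum_{u'\in N_D(u)}\frac1{d(u')},\qquad\text{so}\quad \sum_DS_D(u)=S(u).$$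

We split by scales because sums such as $S(u)$ mix terms $1/d(u')$ of very different sizes, and a large-deviation bound is good only among terms of similar size.

**Standing assumption for one phase.** Fix $p\in(0,1]$ and $U\subseteq E(G)$ such that every edge of $U$ has both endpoints of degree at least $64/p$.

Below, $D$ is always a power of $2$ with $pD\ge32$. This holds for $D=D(v)$ whenever $v$ is an endpoint of an edge of $U$, because $D(v)>d(v)/2$. Summing a geometric series with ratio $2^{-1/2}$ and first term at most $32^{-1/2}$,
$$\sum_D(pD)^{-1/2}\le\frac{32^{-1/2}}{1-2^{-1/2}}<1. \tag{2}$$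

## Bad edges and the family $\Gamma$

This section turns "$U$ looks random of density $p$" into definitions, and derives the counting bound suggested by the regular case. Put $\epsilon_D=2p(pD)^{-1/2}$.

**Definition (exceptional).**

* (i) A vertex $u'$ is exceptional if $\deg_U(u')/d(u')>2p+\epsilon_{D(u')}$.
* (ii) A triple $(u,D,\chi)$, $\chi$ a color, is exceptional if $\sum 1/d(u')>2pS_D(u)+\epsilon_D$, the sum over all $u'\in N_D(u)$ incident to a $\chi$-colored edge of $U$.
* (iii) A triple $(u,D,v')$, $v'$ a vertex, is exceptional if $\sum1/d(u')>2pS_D(u)+\epsilon_D$, the sum over all $u'\in N_D(u)$ with $u'v'\in U$.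
* (iv) A pair $(u',D)$ is exceptional if $\sum1/d(v')>2pS_D(u')+\epsilon_D$, the sum over all $v'\in N_D(u')$ with $u'v'\in U$.

For a random $U$ of density $p$, the left sides would have mean about $p$, $pS_D(u)$, $pS_D(u)$, $pS_D(u')$; "exceptional" means more than twice as much, plus a tolerance. *Example:* for $p=1$ nothing is exceptional, since the left side of (i) is at most $1$ and the others are at most $S_D$.

**Definition (bad).** An edge $e\in U$ is bad if for at least one of its two orderings $e=u'v'$:

* (B1) $u'$ is exceptional; or
* (B2) $(u',D(v'))$ is exceptional; or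
* (B3) for more than $d(u')/8$ vertices $u\in N(u')$, at least one of $(u,D(u'),c(e))$ and $(u,D(u'),v')$ is exceptional.

Let $L\subseteq U$ be the set of non-bad edges. For $u'v'\in L$ (ordered), let $R(u',v')$ be the set of $u\in N(u')\setminus\{v'\}$ such that neither $(u,D(u'),c(u'v'))$ nor $(u,D(u'),v')$ is exceptional. Since (B3) fails and $d(u')\ge64\ge 8$,
$$|R(u',v')|\ge\tfrac78d(u')-1\ge\tfrac34d(u').$$

**Definition (the pieces).** $\Gamma$ is the set of quadruples $(u,u',v',z)$ with
$$u'v'\in L,\quad u\in R(u',v'),\quad z\in R(v',u'),\quad u\ne z,\quad c(uu')\ne c(v'z).$$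
The edge $u'v'$ is its *middle edge*; it *starts* at $u$ and *ends* at $z$; its weight is $\omega=\frac1{d(u')d(v')}$. The weight $\omega(\cdot)$ of a set of quadruples is the sum of their weights.

Each quadruple is a rainbow path on four distinct vertices: $u\neq v'$ and $z\ne u'$ by the definition of $R$, and consecutive edges differ in color because $c$ is proper. The reversal $(z,v',u',u)$ is again in $\Gamma$ with the same weight. *Example:* in a properly colored $K_n$ with $n\ge65$, $p=1$, $U=E$, no edge is bad and $\Gamma$ consists of all rainbow three-edge paths, each taken in both directions.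

**There are many pieces.** Fix an ordered edge $u'v'\in L$. Given $u$, at most one $z$ violates $u\ne z$ and at most one violates the color condition. So the number of admissible pairs $(u,z)$ is at least
$$|R(u',v')|\,\big(|R(v',u')|-2\big)\ge\tfrac9{16}d(u')d(v')-2d(u')\ge\tfrac12d(u')d(v'),$$
the last step because $d(v')\ge64$. Therefore
$$\text{each }e\in L\text{ is the middle edge of quadruples of total weight}\ge\tfrac12,\text{ counting each quadruple and its reversal once.} \tag{3}$$

**Few pieces are killed.** Let $\Phi$ be a set of vertices and colors. We say $\Phi$ *kills* $(u,u',v',z)$, as a quadruple starting at $u$, if one of $u',v',z$ or one of the colors $c(uu'),c(u'v'),c(v'z)$ lies in $\Phi$. The start $u$ itself is not tested.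

**Lemma 4.** For every $u\in V$ and every $\Phi$, the weight of the quadruples of $\Gamma$ that start at $u$ and are killed by $\Phi$ is at most $5p\,m(u)|\Phi|$.

*Proof.* By summing over the elements of $\Phi$ we may take $|\Phi|=1$. For given $u,u',v'$ there are at most $d(v')$ choices of $z$, each of weight $\frac{1}{d(u')d(v')}$, so they weigh at most $1/d(u')$ together.

**Position 1: forbidden $u'$, or forbidden color on $uu'$.** In both cases $u'$ is determined, and the weight is at most $\deg_L(u')/d(u')$. If this is nonzero, $u'$ is an endpoint of a non-bad edge, so $u'$ is not exceptional by non-(B1), and the weight is at most $2p+\epsilon_{D(u')}\le2p+2p\cdot32^{-1/2}<3p$.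

**Position 2: forbidden color $\chi$ on $u'v'$, or forbidden $v'$.** For the color: $u'$ determines $v'$, so the weight is at most $\sum1/d(u')$ over the $u'\in N(u)$ having a $\chi$-edge $u'v'\in L$ with $u\in R(u',v')$. Split by scale $D=D(u')$. If a scale occurs, then $u\in R(u',v')$ for some such edge says that $(u,D,\chi)$ is not exceptional, so this scale contributes at most $2pS_D(u)+\epsilon_D$. By (2) the total is at most $2pS(u)+2p$. For a forbidden vertex $v'$, the same argument with $(u,D,v')$ in place of $(u,D,\chi)$ gives the same bound.

**Position 3: forbidden $z$, or forbidden color on $v'z$.** Each pair $(u',v')$ has at most one such $z$. So the weight is at most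
$$\sum_{u'\in N(u)}\frac1{d(u')}\sum_{v':\,u'v'\in L}\frac1{d(v')}.$$
In the inner sum split by $D=D(v')$; for each occurring scale $(u',D)$ is not exceptional by non-(B2). So the inner sum is at most $\sum_D(2pS_D(u')+\epsilon_D)\le2p(S(u')+1)$, and the total is at most $2p(S_2(u)+S(u))$.

A forbidden vertex, like a forbidden color, can act in each of the three positions, so it kills weight at most
$$3p+(2pS(u)+2p)+2p(S_2(u)+S(u))=p\,(5+4S(u)+2S_2(u))\le5p\,m(u).\qquad\square$$

This calculation is the reason for the form $1+S+S_2$ of $m$.

## A heavy rainbow path for every weighting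

**Lemma 5.** Let $w:L\to[0,\infty)$ be nonzero, extended by $0$ to $E(G)$, and let $w_{\max}=\max w$. With $\tau=360p$ there is a rainbow path $P$ in $G$ with
$$w(P)\ge\frac8{15n}\Big(\frac{w(L)}{2\tau}-3n\,w_{\max}\Big).$$

**Why one-step greed is not enough.** We want to append pieces with heavy middle edges. The trouble is the future: a piece with a heavy middle edge may lead from $b$ to a vertex $a$ from which little can be collected later. Suppose a function $F$ measures the future. We would like to move from $b$ to some $a$ with $F(a)\ge F(b)$. But if $G$ is bipartite, a piece has three edges and always changes sides; if $F$ is larger everywhere on one side than on the other, no vertex of the larger side has such a move. The way out is to move *twice*, $b\to a\to b'$, and ask only that $F(b')\ge F(b)$. Since $\Gamma$ is closed under reversal, a double count will show that this is possible from most $b$.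

Each double move forbids $12$ further objects: three vertices and three colors per piece. The index $s$ below counts the double moves already made, so at level $s$ there are at most $12s$ forbidden objects.

*Proof of Lemma 5.*

**Step 1: thresholds and robust sets.** This step records where heavy pieces are plentiful. For $x>0$ let $H_x=\{e\in L:w(e)\ge x\}$, $e(H_x)=|H_x|$, and let $\Gamma^x\subseteq\Gamma$ be the set of quadruples with middle edge in $H_x$; it is closed under reversal. For integers $s\ge0$ put
$$q_s=60p(s+1),\qquad 6q_s=\tau(s+1).$$
Let $X_s(x)$ be the largest $X\subseteq V$ such that for every $b\in X$ the quadruples of $\Gamma^x$ starting at $b$ and ending in $X$ have total weight at least $6q_s\,m(b)$. The empty set has this property, and the union of sets with the property has it too, so a largest one exists. A set with the property for $s+1$ has it for $s$, so $X_{s+1}(x)\subseteq X_s(x)$.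

Fix an integer $T\ge0$ with $\tau(T+1)>\omega(\Gamma)$. Since $m\ge1$, for $s\ge T$ no vertex starts weight $\tau(s+1)m(b)$, so $X_s(x)=\emptyset$ for all $s\ge T$ and $x>0$.

*Example.* Take a properly colored $K_n$, $n\ge65$, $p=1$, $L=E$, $w\equiv1$. For $0<x\le1$ we have $\Gamma^x=\Gamma$. From $u$ there are $(n-1)(n-2)$ pairs $(u',v')$, each with at least $n-4$ choices of $z$, each quadruple weighing $(n-1)^{-2}$. So each vertex starts weight at least $\frac{(n-2)(n-4)}{n-1}$, and $m\equiv3$; hence $X_s(x)=V$ whenever $1080(s+1)\le\frac{(n-2)(n-4)}{n-1}$. The number of full levels is linear in $n$.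

**Step 2: value functions.** We define $F_s(b)$, the weight still guaranteed to a path at $b$ when $s$ double moves have been made, by downward recursion. Put $F_T\equiv0$. Let $0\le s<T$ and write $F=F_{s+1}$.

For $x>0$ and $a\in V$ let $G_x(a)$ be the largest $y\in F(V)$ such that the quadruples of $\Gamma^x$ starting at $a$ and ending at some $b'$ with $F(b')\ge y$ have total weight $>q_sm(a)$; put $G_x(a)=-\infty$ if there is no such $y$. So $G_x(a)$ is the best value reachable from $a$ in one move with enough room to spare.

Say that $b$ *gains at $x$* if the quadruples of $\Gamma^x$ starting at $b$ and ending at some $a$ with $G_x(a)\ge F(b)$ have total weight $>q_sm(b)$.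

If $0<x'<x$, then $\Gamma^{x'}\supseteq\Gamma^x$, hence $G_{x'}(a)\ge G_x(a)$ for all $a$, and so a vertex that gains at $x$ gains at $x'$. Let $0=w_0<w_1<\dots<w_k=w_{\max}$, where $w_1,\dots,w_k$ are the positive values of $w$. For $x\in(w_{i-1},w_i]$ the set $\Gamma^x$ does not depend on $x$, and $\Gamma^x=\emptyset$ for $x>w_{\max}$. So the set of $x$ at which $b$ gains is empty or an interval $(0,w_i]$, and we may define
$$x_s(b)=\max\{x>0:\ b\text{ gains at }x\}\quad(\text{or }0\text{ if there is none}),\qquad F_s(b)=F_{s+1}(b)+2x_s(b).$$
Then $x_s(b)\le w_{\max}$, and for $x>0$ the vertex $b$ gains at $x$ if and only if $x\le x_s(b)$.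

*Example, continued.* If $180(s+1)<\frac{(n-2)(n-4)}{n-1}$ and $F_{s+1}$ is constant, then all the weight from any vertex counts, $G_1\equiv F_{s+1}$, every vertex gains at $x=1$, and $F_s=F_{s+1}+2$: one double move collects two edges.

**Step 3: the values are realized by paths.**

**Claim A.** For $0\le s\le T$, $b\in V$ and every set $\Phi\not\ni b$ of at most $12s$ vertices and colors, there is a rainbow path with end $b$, avoiding all vertices and colors in $\Phi$, of weight at least $F_s(b)$.

We use downward induction on $s$. For $s=T$ take the one-vertex path $b$. Let $s<T$ and $F=F_{s+1}$. If $x_s(b)=0$, then $F_s(b)=F_{s+1}(b)$ and the claim for $s+1$ applies, since $12s\le12(s+1)$. Otherwise let $x=x_s(b)>0$; then $b$ gains at $x$.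

*First move.* By Lemma 4, $\Phi$ kills weight at most $60ps\,m(b)<q_sm(b)$ at $b$. Since $b$ gains at $x$, there is an unkilled $(b,u',v',a)\in\Gamma^x$ with $G_x(a)\ge F(b)$. Let $\Phi'$ be $\Phi$ together with $b,u',v'$ and the three colors of this quadruple. Then $|\Phi'|\le12s+6$, and $a\notin\Phi'$: it is not in $\Phi$ because the quadruple is unkilled, and it differs from $b,u',v'$.

*Second move.* By Lemma 4, $\Phi'$ kills weight at most $5p(12s+6)m(a)=(60ps+30p)m(a)<q_sm(a)$ at $a$. Since $G_x(a)\geq F(b)>-\infty$, the quadruples of $\Gamma^x$ from $a$ to vertices $b'$ with $F(b')\ge G_x(a)$ weigh more than $q_sm(a)$. So there is an unkilled $(a,v'',u'',b')\in\Gamma^x$ with $F(b')\ge G_x(a)\ge F(b)$. Let $\Phi''$ be $\Phi'$ together with $a,v'',u''$ and the three colors of this quadruple. Then $|\Phi''|\le12(s+1)$ and, as before, $b'\notin\Phi''$.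

*Continue.* By the claim for $s+1$ there is a rainbow path $Q$ with end $b'$, avoiding $\Phi''$, of weight at least $F(b')\ge F(b)$.

The walk $b\,u'\,v'\,a\,v''\,u''\,b'$ followed by $Q$ is a path: $v'',u'',b'$ avoid $\Phi'\supseteq\{b,u',v'\}$ and differ from $a$, and $Q$ avoids all of $b,u',v',a,v'',u''$. It is rainbow: the second piece avoids the colors of the first, and $Q$ avoids the colors of both. It avoids $\Phi$. Both middle edges lie in $H_x$, so the weight is at least $w(u'v')+w(v''u'')+F(b)\ge F(b)+2x=F_s(b)$. This proves Claim A.

**Step 4: most robust vertices gain.** Here the reversal symmetry pays off.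

**Claim B.** For all $0\le s<T$ and $x>0$: $\ m(\{b:x_s(b)\ge x\})\ge\frac45m(X_s(x))$.

Write $X=X_s(x)$, $F=F_{s+1}$, $q=q_s$. First, for any $a$, the quadruples of $\Gamma^x$ starting at $a$ and ending at some $b$ with $F(b)>G_x(a)$ have weight at most $qm(a)$. Indeed, if no value of $F$ exceeds $G_x(a)$, there are no such quadruples. Otherwise let $y$ be the smallest value of $F$ exceeding $G_x(a)$; these quadruples are those ending in $\{F\ge y\}$, and if they weighed more than $qm(a)$, then $y$ would contradict the maximality of $G_x(a)$ (also when $G_x(a)=-\infty$).

Sum this over $a\in X$, keep the quadruples with $b\in X$, and reverse them: the quadruples of $\Gamma^x$ going *from* some $b\in X$ *to* some $a\in X$ with $F(b)>G_x(a)$ have total weight at most $q\,m(X)$.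

Now let $b\in X$ not gain at $x$. From $b$ into $X$ there is weight at least $6qm(b)$, and at most $qm(b)$ of it goes to vertices $a$ with $G_x(a)\ge F(b)$. So at least $5qm(b)$ goes to $a\in X$ with $F(b)>G_x(a)$. Hence the set $B$ of non-gaining vertices of $X$ satisfies $5q\,m(B)\le q\,m(X)$, that is, $m(B)\le m(X)/5$. The other vertices of $X$ gain at $x$, i.e. have $x_s(b)\ge x$.

**Step 5: the robust sets are large in total.** We compare the sets $X_s(x)$ with the number of heavy edges by peeling.

**Claim C.** For all $x>0$: $\ \displaystyle\sum_{0\le s<T}m(X_s(x))\ge\frac{e(H_x)}{2\tau}-3n$.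

Put $X_{-1}(x)=V$ and $\lambda(b)=|\{s\ge0:b\in X_s(x)\}|$. In stage $j=0,1,\dots$ start from $X_{j-1}(x)$ and, as long as possible, delete a vertex $b$ whose $\Gamma^x$-weight into the current set is less than $\tau(j+1)m(b)$. The stage ends exactly at $X_j(x)$: no vertex of $X_j(x)\subseteq X_{j-1}(x)$ is ever deleted, since as long as the current set contains $X_j(x)$, such a vertex has weight at least $\tau(j+1)m(b)$ into it; and the final set has the defining property of $X_j(x)$, hence is contained in $X_j(x)$. A vertex deleted in stage $j$ lies in $X_{j-1}(x)\setminus X_j(x)$, so it lies in exactly the sets with $0\le s\le j-1$, and $\lambda(b)=j$. As $X_T(x)=\emptyset$, every vertex is eventually deleted.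

Charge each pair {quadruple, reversal} of $\Gamma^x$ to whichever of its two (distinct) ends is deleted first. When $b$ is deleted, the other end of each pair charged to $b$ is still in the current set, so $b$ is charged at most $\tau(\lambda(b)+1)m(b)$. By (3) the total charge is at least $\frac12e(H_x)$. Therefore
$$\tfrac12e(H_x)\le\tau\sum_b(\lambda(b)+1)m(b)=\tau\sum_{0\le s<T}m(X_s(x))+\tau\,m(V),$$
and (1) gives the claim.

**Step 6: averaging.** Since $F_0(b)=2\sum_{s<T}x_s(b)$ and $0\le x_s(b)\le w_{\max}$,
$$\sum_bm(b)F_0(b)=2\sum_{s<T}\int_0^{w_{\max}}m(\{b:x_s(b)\ge x\})\,dx .$$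
Using Claims B and C and $\int_0^{w_{\max}}e(H_x)\,dx=\sum_{e\in L}w(e)=w(L)$, we get
$$\sum_bm(b)F_0(b)\ \ge\ \frac85\int_0^{w_{\max}}\Big(\frac{e(H_x)}{2\tau}-3n\Big)dx=\frac85\Big(\frac{w(L)}{2\tau}-3n\,w_{\max}\Big).$$
If the bracket is positive, then since $m(V)\le3n$, some $b$ has $F_0(b)\ge\frac{8}{15n}\big(\frac{w(L)}{2\tau}-3nw_{\max}\big)$; otherwise this is trivial because $F_0\ge0$. Claim A with $s=0$ and $\Phi=\emptyset$ gives the path. $\square$

## From heavy paths to a distribution on paths

We need one distribution that treats almost all edges of $L$ well. Recall von Neumann's minimax theorem: for compact convex polytopes $A,B$ and a bilinear function $\beta$ on $A\times B$, $\max_{a}\min_{b}\beta(a,b)=\min_b\max_a\beta(a,b)$. Lemma 5 bounds the right-hand side, but it is useless for weights concentrated on very few edges (the term $-3nw_{\max}$). So we cap the weights, and pay with a small set of lost edges.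

**Lemma 6.** Put $\gamma=4320\,pn$ and $\eta=\frac1{2700\,pn}$. If $|L|\ge\gamma$, there are a probability distribution $\mu$ on the rainbow paths of $G$ and a set $L^\circ\subseteq L$ with $|L\setminus L^\circ|<\gamma$ such that $\mu(P\ni e)\ge\eta$ for all $e\in L^\circ$.

*Proof.* Let $W=\{w\in\mathbb R^L:0\le w_e\le1/\gamma,\ \sum_ew_e=1\}$, a compact convex polytope; it is nonempty because it contains the uniform weight. For $w\in W$ we have
$$3n\,w_{\max}\le\frac{3n}{\gamma}=\frac1{1440p}=\frac1{4\tau},\qquad\text{so}\qquad \frac{w(L)}{2\tau}-3nw_{\max}\ge\frac1{2\tau}-\frac1{4\tau}=\frac1{4\tau},$$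
and Lemma 5 gives a rainbow path with $w(P)\ge\frac8{15n}\cdot\frac1{1440p}=\frac1{2700pn}=\eta$.

The distributions $\mu$ on the finite set of rainbow paths form a simplex, and $\sum_P\mu(P)w(P)=\sum_ew_e\,\mu(P\ni e)$ is bilinear in $(\mu,w)$. By minimax,
$$\max_\mu\min_{w\in W}\sum_ew_e\,\mu(P\ni e)=\min_{w\in W}\max_\mu\sum_P\mu(P)w(P)\ge\eta.$$
Fix an optimal $\mu$ and put $L^\circ=\{e\in L:\mu(P\ni e)\ge\eta\}$. If $L\setminus L^\circ$ had at least $\gamma$ elements, the uniform probability weight on it would lie in $W$ and give a payoff smaller than $\eta$, a contradiction. $\square$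

## The random process and why uncovered edges stay spread out

Let $p_r=2^{-r}$, $\kappa_r=64/p_r$, $\kappa_{-1}=0$, $U_0=E(G)$. In phase $r=0,1,2,\dots$:

1. Move to the *garbage* all edges of $U_r$ having an endpoint of degree $<\kappa_r$. Call the rest $U$. (Now $U$ satisfies the standing assumption with $p=p_r$.)
2. With $p=p_r$ and this $U$, move all bad edges to the garbage; the rest is $L$.
3. If $|L|<\gamma_r:=4320p_rn$, move $L$ to the garbage and stop. Otherwise take $\mu,L^\circ$ from Lemma 6, by a fixed deterministic rule, and move $L\setminus L^\circ$ to the garbage.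
4. Sample $N_r=\lceil4000p_rn\rceil$ independent paths from $\mu$, with fresh randomness. Let $U_{r+1}$ be the set of edges of $L^\circ$ that lie in none of them.

After stopping, put $U_r=U=\emptyset$ in later phases. Let $r^*\ge0$ be the least $r$ with $\kappa_r>n-1$. In phase $r^*$ at the latest, step 1 leaves $U=\emptyset$ and the process stops. If $r^*\ge1$, then $64\cdot2^{r^*-1}\le n-1$; hence $r^*\le n$ in all cases.

At the end every edge lies in a sampled path or in the garbage. So the sampled paths together with the garbage edges, as one-edge paths, form a rainbow path cover (sampled one-vertex paths may be dropped). It remains to bound its expected size. The point of the next lemma is that a path contains few edges of a star or of a color class; it makes no statement about other sets $A$. Here a set is "contained in a star" if all its edges share a vertex.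

**Lemma 7.** If $A\subseteq E(G)$ is contained in a star or in a color class, then $\Pr(A\subseteq U_r)\le p_r^{|A|}$ for all $r\ge 0$.

*Proof.* We may assume $A\ne\emptyset$. We use induction on $r$; for $r=0$ the bound is $1$. Condition on the history up to the choice of $\mu$ in phase $r$. If the process has stopped, $U_{r+1}=\emptyset\not\supseteq A$. Otherwise $U_{r+1}\subseteq L^\circ\subseteq U_r$, where $U_r,L^\circ,\mu$ are determined by the history. Suppose $A\subseteq L^\circ$. A path contains at most two edges of a star, and a rainbow path at most one edge of a color class. So $1[P\cap A\ne\emptyset]\ge\frac12|P\cap A|$ for every rainbow path $P$ (writing $P$ also for its edge set), and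
$$\mu(P\cap A\ne\emptyset)\ge\tfrac12\sum_{e\in A}\mu(P\ni e)\ge\tfrac12|A|\eta,\qquad \eta=\frac1{2700p_rn}.$$
The conditional probability that no sampled path meets $A$ is therefore at most $(1-\frac12|A|\eta)^{N_r}\le\mathrm e^{-|A|\eta N_r/2}\le2^{-|A|}$, because $\eta N_r/2\ge\frac{4000}{5400}>\ln2$. Averaging over the history,
$$\Pr(A\subseteq U_{r+1})\le2^{-|A|}\Pr(A\subseteq L^\circ)\le2^{-|A|}\Pr(A\subseteq U_r)\le p_{r+1}^{|A|}.\qquad\square$$

So on stars and color classes the uncovered set has the monomial bounds of an independent random set, and exponential moments can be computed as in the independent case. We also need to keep track of the event $f\in U$, to gain a factor $p$.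

**Lemma 8.** In phase $r$, let $p=p_r$ and $U$ as in step 1. Let $A_0$ be a star or a color class, $f\in A_0$, $D>0$, and $Y=\sum_{e\in A_0}a_e1[e\in U]$ with fixed reals $0\le a_e\le2/D$ and $\sum a_e\le\sigma$. Then
$$\Pr\big(f\in U,\ Y>2p\sigma+2p(pD)^{-1/2}\big)\le\mathrm e\,p\,\mathrm e^{-\sqrt{pD}}.$$

*Proof.* Let $\theta=D/2$, so $0\le\theta a_e\le1$. Then
$$1_{f\in U}\,\mathrm e^{\theta Y}=1_{f\in U}\,\mathrm e^{\theta a_f}\prod_{e\in A_0\setminus\{f\}}\big(1+1_{e\in U}(\mathrm e^{\theta a_e}-1)\big).$$
Expanding gives a combination, with nonnegative coefficients, of the indicators $1[\{f\}\cup B\subseteq U]$ with $B\subseteq A_0\setminus\{f\}$. Since $U\subseteq U_r$, Lemma 7 bounds the expectation of such an indicator by $p^{1+|B|}$. Collecting terms again and using $\mathrm e^t-1\le2t$ on $[0,1]$ (by convexity, as $\mathrm e-1\le2$),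
$$\mathbb E\big[1_{f\in U}\,\mathrm e^{\theta Y}\big]\le p\,\mathrm e^{\theta a_f}\prod_{e\ne f}\big(1+p(\mathrm e^{\theta a_e}-1)\big)\le\mathrm e\,p\exp(2p\theta\sigma).$$
By Markov's inequality the probability in question is at most
$$\mathrm e\,p\exp\big(2p\theta\sigma-2p\theta\sigma-2p\theta(pD)^{-1/2}\big)=\mathrm e\,p\,\mathrm e^{-\sqrt{pD}},$$
since $2p\theta(pD)^{-1/2}=pD\,(pD)^{-1/2}=\sqrt{pD}$. $\square$

The threshold for $Y$ is exactly $2p\sigma+\epsilon_D$, as in the definition of "exceptional".

## Counting the garbage and the end of the proof of Theorem 1

**Low-degree edges (step 1 of the process).** Edges of $U_r$ have both endpoints of degree at least $\kappa_{r-1}$, by step 1 of phase $r-1$ (trivially for $r=0$). So an edge removed here in phase $r$ has an endpoint $v$ with $\kappa_{r-1}\le d(v)<\kappa_r$. By Lemma 7 for single edges, the expected number is at most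
$$\sum_{v:\,\kappa_{r-1}\le d(v)<\kappa_r}d(v)p_r\le64\,|\{v:\kappa_{r-1}\le d(v)<\kappa_r\}|,$$
as $\kappa_rp_r=64$. The intervals are disjoint, so the sum over $r$ is at most $64n$.

**Bad edges (step 2 of the process).** Fix $r$, $p=p_r$, and an ordered pair $(u',v')$ with $e=u'v'\in E(G)$ and $d(u'),d(v')\ge\kappa_r$ (otherwise $e\notin U$). Apply Lemma 8 with $f=e$ throughout.

* *(B1).* Take the star at $u'$, $a\equiv1/d(u')\le1/D(u')$, $D=D(u')$, $\sigma=1$. Then $Y=\deg_U(u')/d(u')$, and $\Pr(e\in U,\text{ B1})\le\mathrm e\,p\,\mathrm e^{-\sqrt{pD(u')}}$.
* *(B2).* Take the star at $u'$, $D=D(v')$, $a_{u'y}=1/d(y)$ for $y\in N_D(u')$ and $0$ otherwise, $\sigma=S_D(u')$. Then $\Pr(e\in U,\text{ B2})\le\mathrm e\,p\,\mathrm e^{-\sqrt{pD(v')}}$.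
* *(B3).* Let $D=D(u')$ and $u\in N(u')$. For $(u,D,c(e))$ take the color class of $c(e)$ with $a_g=\sum_{y\in g\cap N_D(u)}1/d(y)\le2/D$ and $\sigma=S_D(u)$; each $y$ is in at most one edge of this color, so $\sum a_g\le\sigma$, and $Y$ is the sum in (ii). For $(u,D,v')$ take the star at $v'$, with $a_{yv'}=1/d(y)$ for $y\in N_D(u)\cap N(v')$ and $0$ otherwise, and $\sigma=S_D(u)$; then $Y$ is the sum in (iii). In both cases $e$ belongs to the set $A_0$. Let $Z$ be the number of $u\in N(u')$ counted in (B3). Then $\mathbb E[1_{e\in U}Z]\le2d(u')\,\mathrm e\,p\,\mathrm e^{-\sqrt{pD(u')}}$, and Markov's inequality gives $\Pr(e\in U,\ Z>d(u')/8)\le16\,\mathrm e\,p\,\mathrm e^{-\sqrt{pD(u')}}$.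

Now sum over ordered pairs. A vertex $v$ is the first entry of at most $d(v)$ pairs, each contributing $(1+16)\,\mathrm e\,p\,\mathrm e^{-\sqrt{pD(v)}}$ from (B1) and (B3), and the second entry of at most $d(v)$ pairs, each contributing $\mathrm e\,p\,\mathrm e^{-\sqrt{pD(v)}}$ from (B2). With $D(v)>d(v)/2$, the expected number of bad edges in phase $r$ is at most
$$18\,\mathrm e\sum_{v:\,p_rd(v)\ge64}f(p_rd(v)),\qquad f(y)=y\,\mathrm e^{-\sqrt{y/2}}.$$
The logarithmic derivative of $f$ is $\frac1y-\frac1{2\sqrt{2y}}$, so $f$ is decreasing for $y\ge8$. Also $f(2y)/f(y)=2\mathrm e^{-(\sqrt2-1)\sqrt{y/2}}$, which for $y\ge64$ is at most $2\mathrm e^{-(\sqrt2-1)\sqrt{32}}<\frac14$. For a fixed $v$, the values $2^{-r}d(v)\ge64$, read upward, double successively from a smallest one, so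
$$\sum_{r\ge0:\,2^{-r}d(v)\ge64}f(2^{-r}d(v))\le\tfrac43f(64)=\tfrac43\cdot64\,\mathrm e^{-\sqrt{32}}<0.3 .$$
Over all phases and vertices the expected number of bad edges is at most $18\,\mathrm e\cdot0.3\,n<15n$.

**Edges lost to the minimax (step 3 of the process).** In each phase fewer than $\gamma_r$ edges go to the garbage here: either $|L|<\gamma_r$, or $|L\setminus L^\circ|<\gamma_r$. The total is at most $\sum_r4320p_rn\le8640n$.

**Conclusion.** Sampling takes place only in phases $r<r^*\le n$, and $N_r\le4000p_rn+1$. The expected number of paths in the cover is at most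
$$\sum_{r<r^*}(4000p_rn+1)+64n+15n+8640n\le8000n+n+64n+15n+8640n<17000n.$$
So some outcome of the process is a rainbow path cover with at most $17000n$ paths. This proves Theorem 1, and with it the conjecture. $\blacksquare$

## Weighted paths, locally bounded colorings, and lower bounds

*Proof of Corollary 2.* If $G$ has no edge, the bound is $0$ and a one-vertex path suffices. Otherwise Theorem 1 gives a cover by at most $17000n$ rainbow paths. Their weights sum to at least $w(E(G))$, so one of them has weight at least $w(E(G))/(17000n)$. $\square$

*Proof of Theorem 3.* **Upper bound.** In a locally $k$-bounded coloring each color class is a simple graph of maximum degree at most $k$. By Vizing's theorem (a simple graph of maximum degree at most $k$ has a proper edge-coloring with $k+1$ colors), the class of color $\chi$ is a union of $k+1$ matchings $M_{\chi,1},\dots,M_{\chi,k+1}$, some possibly empty. Let $G_i$ be the graph on $V(G)$ with edge set $\bigcup_\chi M_{\chi,i}$. In $G_i$ each color forms a matching, so the *original* coloring restricted to $G_i$ is proper, and paths that are rainbow in $G_i$ are rainbow in $G$. Since $E(G)=\bigcup_iE(G_i)$,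 applying Theorem 1 to each of the $k+1$ graphs $G_i$ gives a cover with at most $17000(k+1)n$ paths.

**Lower bound.** For $t\ge1$ take the cube $Q_{kt}$, with $n=2^{kt}$. Partition its $kt$ directions into $t$ groups of size $k$ and color each edge by the group of its direction. Each color appears on exactly $k$ edges at each vertex. There are only $t$ colors, so a rainbow path has at most $t$ edges; there are $nkt/2$ edges, so at least $kn/2$ paths are needed. $\square$

For $k=1$ this shows that the linear order in Theorem 1 cannot be improved. The unions of $3$-colored $K_4$'s from the first section need at least $\frac34n$ paths, so any admissible constant in the conjecture satisfies $D\ge\frac34$. The optimal constant is not determined here; the argument gives $\frac34\le D\le17000$.
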